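
\newtheorem{theorem}{Theorem}[section]
\newtheorem{conjecture}[theorem]{Conjecture}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Cancellation of $\mathbb{G}_m$ fails for $S^1$-spectra in $\mathbb{A}^1$-homotopy theory}


\begin{abstract}
Let $k$ be a perfect field of characteristic different from $2$. A conjecture states that in the stable $\mathbb{A}^1$-homotopy category of $S^1$-spectra over $k$, morphisms between objects that have been smashed once with $\mathbb{G}_m$ do not change under further smashing with $\mathbb{G}_m$ or under $\mathbb{G}_m$-stabilization. We disprove it. Over a subfield of $\mathbb{R}$ we give an explicit morphism of infinite order that one further $\mathbb{G}_m$-suspension kills; it is detected by the cohomology of the complex points modulo complex conjugation, relative to the real points. Over every perfect field of characteristic $\neq 2$ we show that no finite number of $\mathbb{G}_m$-suspensions suffices to reach the stable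 morphism groups for all pairs of objects, by comparing Steenrod operations on truncated \'etale cohomology with the motivic Steenrod algebra.
\end{abstract}

\section{The question and the answer}

Throughout, $k$ is a perfect field of characteristic $\neq 2$. Let $\mathcal{SH}^{S^1}(k)$ be the stable $\mathbb{A}^1$-homotopy category of $S^1$-spectra of pointed simplicial Nisnevich sheaves on smooth $k$-schemes, and let $[-,-]$ denote its morphism groups. Let $\mathcal{SH}(k)$ be the stable $\mathbb{A}^1$-homotopy category of $\mathbb{P}^1$-spectra, with morphism groups $[-,-]_{\mathbb{P}^1}$. Since $\mathbb{P}^1\simeq S^1\wedge\mathbb{G}_m$, the object $\mathbb{G}_m$ is invertible for $\wedge$ in $\mathcal{SH}(k)$, and $\mathbb{G}_m^{\wedge m}$ is defined there for all $m\in\mathbb{Z}$. In $\mathcal{SH}^{S^1}(k)$ only the circle $S^1$ has been inverted. The two categories are related by the $\mathbb{G}_m$-stabilization functor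
\[
\sigma=\sigma_{\mathbb{G}_m}:\mathcal{SH}^{S^1}(k)\longrightarrow\mathcal{SH}(k),\qquad \sigma(E\wedge\mathbb{G}_m^{\wedge n})\cong\sigma(E)\wedge\mathbb{G}_m^{\wedge n}.
\]
We write $S^0=\mathbb{G}_m^{\wedge0}$ for the sphere spectrum in either category.

How far is $\mathbb{G}_m$ from being invertible before stabilization? If it were invertible, smashing with $\mathbb{G}_m$ would be bijective on all morphism groups. Unless every element of $k$ is a square, this is false already for the sphere: $[S^0,S^0]=\mathbb{Z}$, whereas $[\mathbb{G}_m^{\wedge i},\mathbb{G}_m^{\wedge i}]\cong GW(k)$, the Grothendieck--Witt ring of nondegenerate symmetric bilinear forms, for every $i\ge1$. After one suspension, however, the groups remain constant, and more generally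
\[
[\mathbb{G}_m^{\wedge i},\mathbb{G}_m^{\wedge j}]\cong[S^0,\mathbb{G}_m^{\wedge(j-i)}]_{\mathbb{P}^1}\qquad(i\ge0,\ j\ge1).
\]
(These facts are only motivation; the proofs below do not use them.) The powers of $\mathbb{G}_m$ thus suggest that a single $\mathbb{G}_m$ suffices to reach the stable range. This is the following conjecture from \cite{Problem}.

\begin{conjecture}\label{conj}
For any two $S^1$-spectra $E$ and $F$ and any $n\ge1$, the morphisms
\[
[E\wedge\mathbb{G}_m,F\wedge\mathbb{G}_m]\to[E\wedge\mathbb{G}_m^{\wedge n},F\wedge\mathbb{G}_m^{\wedge n}]\to[\sigma(E),\sigma(F)]_{\mathbb{P}^1}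
\]
are isomorphisms.
\end{conjecture}

Here the first map is smashing with $\mathbb{G}_m^{\wedge(n-1)}$. The second map is $\sigma$ followed by the isomorphism $[\sigma E\wedge\mathbb{G}_m^{\wedge n},\sigma F\wedge\mathbb{G}_m^{\wedge n}]_{\mathbb{P}^1}\cong[\sigma E,\sigma F]_{\mathbb{P}^1}$ given by the invertibility of $\mathbb{G}_m$. We call it the \emph{stabilization map at stage $n$}; it is defined for all $n\ge0$. The conjecture is false. We write $\operatorname{Spec}(L)_+$ for the suspension spectrum of $\operatorname{Spec}(L)$ with a disjoint base point, and use the same convention for other schemes.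

\begin{theorem}\label{thmA}
Let $k\subset\mathbb{R}$ be a subfield, $L=k(\sqrt{-1})$, $E=S^0$ and $F=\operatorname{Spec}(L)_+$. There is an element $d\in[E\wedge\mathbb{G}_m,F\wedge\mathbb{G}_m]$ of infinite order with $d\wedge\mathbb{G}_m=0$ and $\sigma(d)=0$. Hence, for this $E$ and $F$: for every $n\ge2$ the first map of Conjecture~\ref{conj} is not injective; for every $n\ge1$ the composite is not injective; and for $n=1$ the second map is not injective.
\end{theorem}

One might hope that the failure is confined to special fields, or that a larger number of suspensions repairs it. Neither is the case.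

\begin{theorem}\label{thmB}
Let $k$ be any perfect field of characteristic $\neq2$ and let $n\ge1$. There are smooth $k$-schemes $X,Y$ and $a\in\mathbb{Z}$ such that for $E=\Sigma^aX_+$ and $F=Y_+$ the stabilization map $[E\wedge\mathbb{G}_m^{\wedge n},F\wedge\mathbb{G}_m^{\wedge n}]\to[\sigma E,\sigma F]_{\mathbb{P}^1}$ is not bijective.
\end{theorem}

\begin{theorem}\label{thmC}
Let $k$ be as in Theorem~\ref{thmB} and let $0\le i<j$. There are $E=\Sigma^aX_+$ and $F=Y_+$ such that smashing with $\mathbb{G}_m^{\wedge(j-i)}$,
\[
[E\wedge\mathbb{G}_m^{\wedge i},F\wedge\mathbb{G}_m^{\wedge i}]\to[E\wedge\mathbb{G}_m^{\wedge j},F\wedge\mathbb{G}_m^{\wedge j}],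
\]
is not bijective. In particular (take $i=1$, $j=n$) the first map of Conjecture~\ref{conj} fails to be bijective for every $n\ge2$, for suitable $E$ and $F$.
\end{theorem}

Theorem~\ref{thmA} is proved in Section~\ref{secA} from purity, the Nisnevich descent criterion and elementary topology. Theorem~\ref{thmB} is proved in Section~\ref{secB}, independently of Section~\ref{secA}; its proof uses published theorems, mainly on motivic cohomology, listed there. Theorem~\ref{thmC} is deduced in Section~\ref{secC} from Theorem~\ref{thmB} and the description of $\mathcal{SH}(k)$ by colimits.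

\section{Conventions}\label{secconv}

\paragraph{The model.} Let $Sm_k$ be the category of smooth separated $k$-schemes of finite type. A \emph{distinguished square} consists of an open $U\subset X$ and an \'etale $p:V\to X$ such that, with $W=X\smallsetminus U$ (reduced), $p^{-1}(W)\to W$ is an isomorphism; we put $V_U=p^{-1}(U)$. We model $\mathcal{SH}^{S^1}(k)$ by the $\mathbb{A}^1$-invariant Nisnevich sheaves of spectra on $Sm_k$, a full subcategory of all Nisnevich sheaves of spectra. By the Nisnevich descent criterion, a presheaf of spectra $\mathcal F$ is such an object if and only if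
\begin{itemize}
\item $\mathcal F(\emptyset)=0$ and $\mathcal F$ takes distinguished squares to homotopy cartesian squares;
\item $\mathcal F(X)\to\mathcal F(X\times\mathbb{A}^1)$ is an equivalence for every $X$.
\end{itemize}
Then $[\Sigma^aX_+,\mathcal F]=\pi_a\mathcal F(X)$. For $U\subset X$ open, $X/U$ is the cofiber of $U_+\to X_+$.

The objects $X_+\wedge\mathbb{G}_m^{\wedge m}$ are compact, and the $\Sigma^aX_+$ ($a\in\mathbb{Z}$) generate. Since each $\mathbb{G}_m$ is pointed at $1$, $(\mathbb{G}_m^m)_+$ splits stably into the sum of the $\mathbb{G}_m^{\wedge|S|}$ over $S\subset\{1,\dots,m\}$; in particular $\mathbb{G}_m^{\wedge m}$ is a direct summand of $(\mathbb{G}_m^m)_+$. A \emph{localizing} subcategory is a triangulated subcategory closed under coproducts.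

\paragraph{Elementary homotopies.} Let $K$ be a field. Every element of $SL_r(K)$ is a product of elementary matrices; for instance, with $e_{12}(a),e_{21}(a)$ the elementary matrices with off-diagonal entry $a$,
\[
\operatorname{diag}(u,u^{-1})=w(u)\,w(-1),\qquad w(u)=e_{12}(u)\,e_{21}(-u^{-1})\,e_{12}(u)=\begin{pmatrix}0&u\\-u^{-1}&0\end{pmatrix}.
\]
Multiplying the off-diagonal entries of all factors by $t$ gives a path $g(t)$ in $SL_r$, parametrized by $\mathbb{A}^1_K$, from the identity to the given matrix. For $K=k$, the path acts on $\mathbb{A}^r$ by linear automorphisms, which preserve $\mathbb{A}^r\smallsetminus0$. So: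
\begin{equation}\label{eq:elem}
\text{every }M\in SL_r(k)\text{ acts on }\mathbb{A}^r/(\mathbb{A}^r\smallsetminus0)\text{ as the identity in }\mathcal{SH}^{S^1}(k).
\end{equation}

\section{Subfields of $\mathbb{R}$: an explicit morphism}\label{secA}

In this section $k\subset\mathbb{R}$, $\iota\in\mathbb{C}$ satisfies $\iota^2=-1$, $L=k(\iota)$, and $L_+$ means $\operatorname{Spec}(L)_+$.

\subsection{The idea}\label{sec:idea}

Let $x$ be the coordinate on $\mathbb{P}^1$, pointed at $\infty$, and consider
\[
s:\mathbb{P}^1\to\mathbb{P}^1,\ x\mapsto-x,\qquad Z=\{x^2+1=0\}\subset\mathbb{A}^1\subset\mathbb{P}^1,\quad Z\cong\operatorname{Spec}L .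
\]
Put $Y=\mathbb{P}^1\smallsetminus Z$, $C=\mathbb{P}^1/Y$, with collapse map $q:\mathbb{P}^1\to C$. We compare $qs$ with $q$.

By purity $C$ has the form $L_+\wedge\mathbb{P}^1$, and over $L$ the map $s$ is homotopic to the identity, because $-1$ is a square there. But in $qs$ the map $s$ acts on the \emph{source} of $q$, which lives over $k$. One further factor $\mathbb{G}_m$ allows us to move $s$ from the source to the target, where it becomes trivial; so $qs$ and $q$ agree after one suspension.

Without the extra factor they differ, for the following geometric reason. The quotient of $\mathbb{P}^1(\mathbb{C})$ by complex conjugation is a closed disc whose boundary is $\mathbb{P}^1(\mathbb{R})$. On the sphere $\mathbb{P}^1(\mathbb{C})$ the map $s$ is a rotation, but on the disc it is a reflection and acts by $-1$ on the relative fundamental class. Removing $Z$ punctures the disc at one interior point, and the punctured disc retracts to its boundary; hence $q$ loses nothing of the relative class. Neither complex points (without the action of conjugation)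 nor real points alone would do: on complex points $q$ and $qs$ are both of degree $(1,1)$ into $S^2\vee S^2$, and on real points $C$ becomes a point since $Z(\mathbb{R})=\emptyset$.

\subsection{The element $d$ and its vanishing after one suspension}

By Morel--Voevodsky purity, $C$ is the Thom space of the normal bundle of $Z$. We trivialize this bundle by the generator $x^2+1$ of the conormal module. With $T=\mathbb{A}^1/(\mathbb{A}^1\smallsetminus0)\simeq\mathbb{P}^1$ we get $C\simeq L_+\wedge T\simeq L_+\wedge\mathbb{P}^1$. We fix this isomorphism and $\mathbb{P}^1\simeq S^1\wedge\mathbb{G}_m$. Since $S^1$ is invertible, $s$ and $q$ correspond to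
\[
\lambda\in[\mathbb{G}_m,\mathbb{G}_m],\qquad \tau\in[\mathbb{G}_m,L_+\wedge\mathbb{G}_m];\qquad\text{put } d=\tau\lambda-\tau .
\]
Thus $d$ corresponds to $qs-q\in[\mathbb{P}^1,C]$.

\begin{lemma}\label{lem:lambda}
\textup{(a)} $L_+\wedge\lambda=\mathrm{id}$ on $L_+\wedge\mathbb{G}_m$. \textup{(b)} $\lambda\wedge\mathbb{G}_m=\mathbb{G}_m\wedge\lambda$ in $[\mathbb{G}_m^{\wedge2},\mathbb{G}_m^{\wedge2}]$.
\end{lemma}

\begin{proof}
(a) On $\mathbb{P}^1_L$ the map $s$ is the action of $\operatorname{diag}(\iota,\iota^{-1})\in SL_2(L)$, because $\iota x/\iota^{-1}=-x$. The path $g(t)$ of Section~\ref{secconv} gives an $\mathbb{A}^1$-homotopy $\mathbb{A}^1\times\mathbb{P}^1_L\to\mathbb{P}^1_L$ from $\mathrm{id}$ to $s$. It may move the base point, so it only shows that $L_+\wedge s_+=\mathrm{id}$ on $L_+\wedge\mathbb{P}^1_+$. But $L_+\wedge\mathbb{P}^1_+\to L_+\wedge\mathbb{P}^1$ is a stably split epimorphism which intertwines $L_+\wedge s_+$ and $L_+\wedge s$. Hence $L_+\wedge s=\mathrm{id}$, and we desuspend by $S^1$.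

(b) The maps $\mathbb{P}^1\to\mathbb{P}^1/(\mathbb{P}^1\smallsetminus0)\leftarrow T$ are equivalences: $\mathbb{P}^1\smallsetminus0\cong\mathbb{A}^1$ is contractible, and the second map is excision. They are compatible with $s$ and with the self-map $s_T$ of $T$ induced by $x\mapsto-x$. On $T\wedge T=\mathbb{A}^2/(\mathbb{A}^2\smallsetminus0)$ the maps $s_T\wedge T$ and $T\wedge s_T$ are the actions of $\operatorname{diag}(-1,1)$ and $\operatorname{diag}(1,-1)$. These differ by $\operatorname{diag}(-1,-1)\in SL_2(k)$, which acts as the identity by \eqref{eq:elem}. So $s\wedge\mathbb{P}^1=\mathbb{P}^1\wedge s$. Interchanging the middle two factors of $S^1\wedge\mathbb{G}_m\wedge S^1\wedge\mathbb{G}_m$ turns this into $S^2\wedge\lambda\wedge\mathbb{G}_m=S^2\wedge\mathbb{G}_m\wedge\lambda$, and we desuspend by $S^2$.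
\end{proof}

\begin{proposition}\label{prop:dies}
$d\wedge\mathbb{G}_m=0$ and $\sigma(d)=0$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:lambda}(b), the interchange law, and Lemma~\ref{lem:lambda}(a) smashed with $\mathbb{G}_m$,
\[
(\tau\wedge\mathbb{G}_m)(\lambda\wedge\mathbb{G}_m)=(\tau\wedge\mathbb{G}_m)(\mathbb{G}_m\wedge\lambda)=(L_+\wedge\mathbb{G}_m\wedge\lambda)(\tau\wedge\mathbb{G}_m)=\tau\wedge\mathbb{G}_m .
\]
So $d\wedge\mathbb{G}_m=0$. Then $\sigma(d)\wedge\mathbb{G}_m=0$, and $\sigma(d)=0$ because $\mathbb{G}_m$ is invertible in $\mathcal{SH}(k)$.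
\end{proof}

\begin{remark}\label{rem:galois}
Let $\beta$ be the nontrivial $k$-automorphism of $\operatorname{Spec}L$. The map $s$ preserves $Z$, restricts to $\beta$ on it, and fixes the generator $x^2+1$ of the conormal module. Purity is natural for automorphisms of the pair $(\mathbb{P}^1,Z)$, so $qs=(\beta_+\wedge\mathbb{P}^1)q$ and $d=(\beta_+\wedge\mathbb{G}_m)\tau-\tau$. In words: one factor $\mathbb{G}_m$ is enough to define the transfer-like map $\tau$, but not enough to make it Galois invariant; a second factor makes it invariant.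
\end{remark}

\begin{remark}
If $-1$ were a square in $k$, the proof of Lemma~\ref{lem:lambda}(a) would apply over $k$, giving $s=\mathrm{id}$ and $qs=q$. So this example needs $\sqrt{-1}\notin k$; for general fields we use the different method of Section~\ref{secB}.
\end{remark}

\subsection{Complex points modulo real points}

To show $d\ne0$ we turn the disc of Section~\ref{sec:idea} into an object of $\mathcal{SH}^{S^1}(k)$. Let $G=\operatorname{Gal}(\mathbb{C}/\mathbb{R})=\{1,\gamma\}$, and let $S_*$ denote singular chains. For $X\in Sm_k$ the group $G$ acts on $X(\mathbb{C})$ (here $k\subset\mathbb{R}$ is used) with fixed points $X(\mathbb{R})$. Put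
\[
Q_*(X)=S_*(X(\mathbb{C}))/S_*(X(\mathbb{R})),\qquad N(X)=\operatorname{Hom}_{\mathbb{Z}[G]}(Q_*(X),\mathbb{Z}),
\]
with trivial action on $\mathbb{Z}$. A singular simplex fixed by $\gamma$ lies in $X(\mathbb{R})$, so $G$ permutes freely the simplices not contained in $X(\mathbb{R})$. Thus $Q_*(X)$ is a bounded below complex of \emph{free} $\mathbb{Z}[G]$-modules. This is the point of dividing by the real points: acyclic complexes of this kind are contractible over $\mathbb{Z}[G]$, and quasi-isomorphisms between them are homotopy equivalences, so that statements about $N$ can be checked on homology without the action.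

\begin{lemma}\label{lem:exc}
Let $p:V\to X$ be a local homeomorphism of second countable Hausdorff manifolds and $W\subset X$ a closed subset such that $p^{-1}(W)\to W$ is a homeomorphism. Then $H_*(V,V\smallsetminus p^{-1}(W))\to H_*(X,X\smallsetminus W)$ is an isomorphism.
\end{lemma}

\begin{proof}
The inverse $W\to p^{-1}(W)\subset V$ is a section of $p$ over $W$. Recall that a section of a sheaf over a closed subset of a paracompact Hausdorff space extends to a neighborhood; applied to the sheaf of sections of $p$, this gives an open $O\supset W$ and a section $f:O\to V$ of $p$ extending the given one. As $p$ is a local homeomorphism, $f(O)$ is open in $V$ and $p$ maps it homeomorphically onto $O$; moreover $p^{-1}(W)=f(W)\subset f(O)$. Excising the closed sets $X\smallsetminus O\subset X\smallsetminus W$ and $V\smallsetminus f(O)\subset V\smallsetminus p^{-1}(W)$ identifies both sides with $H_*(O,O\smallsetminus W)$.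
\end{proof}

\begin{proposition}\label{prop:N}
$N$, viewed as a presheaf of Eilenberg--Mac Lane spectra, is an object of $\mathcal{SH}^{S^1}(k)$. Hence, with $N[m]=\Sigma^mN$, we have $[X_+,N[m]]=H^m(N(X))$ and $[X/U,N[m]]=H^m(\mathrm{fib}(N(X)\to N(U)))$.
\end{proposition}

\begin{proof}
Clearly $N(\emptyset)=0$. The linear contraction of $\mathbb{C}$ is $G$-equivariant and preserves real points. So $X(\mathbb{C})\times\mathbb{C}\to X(\mathbb{C})$ is a $G$-homotopy equivalence compatible with real points, and $N$ is $\mathbb{A}^1$-invariant.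

Consider a distinguished square as in Section~\ref{secconv}. On complex points and on real points, $p$ is a local homeomorphism of manifolds by the implicit function theorem, and it restricts to a homeomorphism $p^{-1}(W)\to W$, since an isomorphism of $k$-schemes induces homeomorphisms on points. By Lemma~\ref{lem:exc}, $S_*(V)/S_*(V_U)\to S_*(X)/S_*(U)$ is a quasi-isomorphism for both kinds of points; equivalently, the total complex of
\[
S_*(V_U)\to S_*(U)\oplus S_*(V)\to S_*(X)
\]
is acyclic for both kinds of points. Dividing the complex-point version by the real-point version, we see that the total complex of $Q_*(V_U)\to Q_*(U)\oplus Q_*(V)\to Q_*(X)$ is acyclic. It is bounded below and free over $\mathbb{Z}[G]$, hence contractible, and stays acyclic after $\operatorname{Hom}_{\mathbb{Z}[G]}(-,\mathbb{Z})$. So $N$ takes the square to a homotopy cartesian square.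
\end{proof}

\subsection{Detecting $d$}

\begin{proof}[Proof of Theorem~\ref{thmA}]
\emph{The map $q^*:[C,N[2]]\to[\mathbb{P}^1,N[2]]$ is an isomorphism.} As $\operatorname{Spec}(k)$ has one complex point and it is real, $N(\operatorname{Spec}k)=0$. Hence the base point plays no role and $[\mathbb{P}^1,N[2]]=H^2(N(\mathbb{P}^1))$. The coordinate $(x-\iota)/(x+\iota)$ identifies $Y(\mathbb{C})=\mathbb{P}^1(\mathbb{C})\smallsetminus\{\pm\iota\}$ with $\mathbb{C}^\times$ and $Y(\mathbb{R})=\mathbb{P}^1(\mathbb{R})$ with the unit circle. So $Y(\mathbb{R})\subset Y(\mathbb{C})$ is a homotopy equivalence, $Q_*(Y)$ is acyclic, hence contractible over $\mathbb{Z}[G]$, and $N(Y)\simeq0$. By Proposition~\ref{prop:N}, $[C,N[2]]=H^2(\mathrm{fib}(N(\mathbb{P}^1)\to N(Y)))=H^2(N(\mathbb{P}^1))$ via $q^*$.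

\emph{$H^2(N(\mathbb{P}^1))\cong\mathbb{Z}$, and $s^*=-1$ on it.} Let $D=\{\operatorname{Im}x\ge0\}\cup\{\infty\}$, a closed disc with $\partial D=\mathbb{P}^1(\mathbb{R})$, $D\cup\gamma D=\mathbb{P}^1(\mathbb{C})$ and $D\cap\gamma D=\partial D$. Since $\mathbb{P}^1(\mathbb{C})/\mathbb{P}^1(\mathbb{R})$ is the wedge of $D/\partial D$ and $\gamma D/\partial D$, the map
\[
\mathbb{Z}[G]\otimes S_*(D)/S_*(\partial D)\to Q_*(\mathbb{P}^1)
\]
is a quasi-isomorphism of bounded below complexes of free $\mathbb{Z}[G]$-modules, hence a homotopy equivalence. Therefore restriction to $D$ is an isomorphism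
\[
r:H^2(N(\mathbb{P}^1))\xrightarrow{\ \cong\ }H^2(D,\partial D;\mathbb{Z})\cong\mathbb{Z}.
\]
Let $a$ be a $G$-invariant cocycle and $\rho$ a singular simplex of $D$. Then $(s^*a)(\rho)=a(s\rho)=a(\gamma s\rho)$, and $\gamma s:x\mapsto-\bar x$ maps $D$ to itself by a reflection. So $r(s^*\alpha)=(\gamma s)^*r(\alpha)=-r(\alpha)$ for every $\alpha\in H^2(N(\mathbb{P}^1))$.

\emph{Conclusion.} Choose $\alpha\in[C,N[2]]$ such that $\omega=q^*\alpha$ generates $H^2(N(\mathbb{P}^1))$. Then
\[
\alpha\circ(qs-q)=s^*\omega-\omega=-2\omega,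
\]
which has infinite order. So $qs-q$, and hence $d$, has infinite order. By Proposition~\ref{prop:dies}, $d$ is killed by smashing with $\mathbb{G}_m^{\wedge(n-1)}$ for every $n\ge2$ and by $\sigma$. The composite in Conjecture~\ref{conj} sends $d$ to $\sigma(d)$, up to the canonical identification, for every $n\ge1$; for $n=1$ it is the second map.
\end{proof}

\section{All fields and all stages: Steenrod operations}\label{secB}

Let now $k$ be any perfect field of characteristic $\ne2$. We prove Theorem~\ref{thmB}. The plan is as follows. If stabilization were bijective at stage $n$, then maps between certain infinite loop objects in $\mathcal{SH}^{S^1}(k)$ would, on the objects that matter, come from maps of $\mathbb{P}^1$-spectra (Proposition~\ref{prop:lift}). Motivic cohomology of weight $n$, however, carries an $S^1$-stable operation that is nonzero on a suitable test class, while every element of the motivic Steenrod algebra of the same bidegree vanishes on the corresponding class.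

\subsection{Notation and the theorems used}

Let $\mathcal{SH}$ be the topological stable homotopy category; its morphism groups are also denoted by $[-,-]$, and $\otimes$ is the smash product of spectra. For $K\in\mathcal{SH}$ let $c(K)\in\mathcal{SH}^{S^1}(k)$ be the constant object; $c$ is symmetric monoidal and preserves colimits. We write $\mathrm{map}(A,B)$ for mapping spectra, so $\pi_a\mathrm{map}(A,B)$ is the group of morphisms $\Sigma^aA\to B$, and
\begin{equation}\label{eq:const}
[c(K)\wedge A,B]=[K,\mathrm{map}(A,B)],\qquad[\sigma c(K)\wedge A,B]_{\mathbb{P}^1}=[K,\mathrm{map}(A,B)]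
\end{equation}
for $A,B$ in $\mathcal{SH}^{S^1}(k)$, respectively $\mathcal{SH}(k)$. Let $\Omega^\infty$ be the right adjoint of $\sigma$; the adjoint of $w:W\to\Omega^\infty H$ is denoted $w^\flat:\sigma W\to H$. Put $S^{p,q}=S^{p-q}\wedge\mathbb{G}_m^{\wedge q}$ and $\Sigma^{p,q}=S^{p,q}\wedge-$.

Let $\mathbf M$ be the $E_\infty$ motivic Eilenberg--Mac Lane spectrum with $\mathbb{F}_2$-coefficients, $H^{p,q}(-)=[-,\Sigma^{p,q}\mathbf M]_{\mathbb{P}^1}$ and $\mathcal A^{p,q}=[\mathbf M,\Sigma^{p,q}\mathbf M]_{\mathbb{P}^1}$. Let $\mathcal A_{\mathrm{top}}^*$ be the topological mod $2$ Steenrod algebra. We use the following results.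

\begin{itemize}
\item[(R1)] $\mathbf M$ is effective: it lies in the localizing subcategory generated by the $\sigma(X_+)$, $X\in Sm_k$. This follows, on passing to the cofiber of $2$, from $s_0(1)\simeq H\mathbb{Z}$ \cite{Levine}. Alternatively, it follows from $H\mathbb{Z}[1/e]\simeq(MGL/(a_1,a_2,\dots))[1/e]$ \cite[Thm.~7.12]{Hoyois}, where $e$ is the characteristic exponent (odd or $1$ here), since $MGL$ is effective as a colimit of the $\Sigma^{-2l,-l}$ of Thom spaces of rank $l$ bundles.
\item[(R2)] $\mathcal A^{*,*}$ is generated as a left $H^{*,*}(k)$-module by the admissible monomials $Sq^I=Sq^{i_1}\cdots Sq^{i_r}$ ($i_j\ge2i_{j+1}$, $i_r\ge1$; $I=\emptyset$ allowed), where $Sq^{2i}$ and $Sq^{2i+1}$ have bidegrees $(2i,i)$ and $(2i+1,i)$. See \cite{Voevodsky} in characteristic $0$ and \cite{HKO} in positive characteristic.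
\item[(R3)] (Voevodsky's cancellation theorem for motivic cohomology and the Beilinson--Lichtenbaum theorem at $\ell=2$.) For $q\ge0$, $\Omega^\infty(\mathbf M\wedge\mathbb{G}_m^{\wedge q})$ is the Eilenberg--Mac Lane $S^1$-spectrum of $\mathbb{F}_2(q)[q]$, and $\mathbb{F}_2(q)\simeq\tau^{\le q}R\pi_*\mu_2^{\otimes q}=\tau^{\le q}R\pi_*\mathbb{F}_2$, where $\pi$ is the change of topology from \'etale to Nisnevich. Moreover $H^{p,q}(k)=0$ if $q<0$, if $p>q$, or if $p<0$.
\item[(R4)] \cite[Thm.~IV.1.15]{NS} The $E_\infty$-Frobenius $H\mathbb{F}_2\to(H\mathbb{F}_2\otimes H\mathbb{F}_2)^{tC_2}\to H\mathbb{F}_2^{tC_2}\simeq\prod_{i\in\mathbb{Z}}\Sigma^iH\mathbb{F}_2$ has components $Sq^i$ for $i\ge0$ and $0$ for $i<0$.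
\end{itemize}

In (R4), for a spectrum $X$ with $C_2$-action, the Tate construction $X^{tC_2}$ sits in the cofiber sequence $X_{hC_2}\to X^{hC_2}\to X^{tC_2}\to\Sigma X_{hC_2}$ whose first map is the norm. The first map in (R4) is the Tate diagonal $\Delta_X:X\to(X\otimes X)^{tC_2}$, a natural transformation of exact functors of spectra, and the second comes from the multiplication. The last equivalence is one of $H\mathbb{F}_2$-modules.

\subsection{The smallest case}\label{sec:small}

Let $k$ be algebraically closed and $n=1$. By (R3), $H^{p,q}(k)=H^p_{\acute et}(k;\mathbb{F}_2)$ for $0\le p\le q$; so $H^{0,q}(k)=\mathbb{F}_2$ for $q\ge0$ and all other groups vanish. Consider $\mathcal A^{4,1}$. By (R2) it is spanned by products $a_ISq^I$ with $I$ of degree $4$ and weight at most $1$. The admissible monomials of degree $4$ are $Sq^4$, of weight $2$, and $Sq^3Sq^1$, of weight $1+0=1$. Hence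
\[
\mathcal A^{4,1}\ \text{is spanned by}\ Sq^3Sq^1 :
\]
every $\mathbb{P}^1$-stable operation that raises degree by $4$ and weight by $1$ kills each class killed by $Sq^1$.

Now look at weight $1$ alone, without asking for $\mathbb{G}_m$-stability. The complex $\mathbb{F}_2(1)$ is the \'etale cohomology complex $R\pi_*\mathbb{F}_2$, truncated to local degrees at most $1$. The operation $Sq^4$ on \'etale cohomology is made from the square $x\otimes x$, whose local degree is at most $2$. So $Sq^4$ yields an $S^1$-stable map $\mathbb{F}_2(1)\to\mathbb{F}_2(2)[4]$ raising the weight only by $1$: the weight is \emph{doubled}, whereas the motivic $Sq^4$ adds $2$ to it. If cancellation held at stage $1$, this map would be given by an element of $\mathcal A^{4,1}$. To reach a contradiction one tests both operations on a class $y$ with $Sq^1y=Sq^2y=Sq^3y=0$ and $Sq^4y\ne0$. Such a class exists on a constant spectrum, because $Sq^4$ is indecomposable in $\mathcal A^*_{\mathrm{top}}$.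

In general we use $Sq^{2m}$ on weight $n$: doubling adds $n$ to the weight, the motivic operation adds $m$, and we take $m>n$ so that doubling is the smaller increase. We take $m$ to be a power of $2$ so that $Sq^{2m}$ is indecomposable.

\subsection{What cancellation would imply}

Let $\mathcal{SH}^{S^1}(k)(n)\subset\mathcal{SH}^{S^1}(k)$ be the localizing subcategory generated by all $X_+\wedge\mathbb{G}_m^{\wedge n}$, $X\in Sm_k$. Its generators are compact, so its inclusion has a right adjoint $f_n$.

\begin{proposition}\label{prop:lift}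
Let $n\ge0$ and assume that the stabilization map at stage $n$ is bijective for all $E=\Sigma^aX_+$ and $F=Y_+$.
\begin{itemize}
\item[\textup{(a)}] $\sigma$ is fully faithful on $\mathcal{SH}^{S^1}(k)(n)$.
\item[\textup{(b)}] Let $H$ lie in the localizing subcategory of $\mathcal{SH}(k)$ generated by the $\sigma(X_+)\wedge\mathbb{G}_m^{\wedge n}$, let $H'\in\mathcal{SH}(k)$, and let $\psi:\Omega^\infty H\to\Omega^\infty H'$ be a morphism in $\mathcal{SH}^{S^1}(k)$. There is $\varphi:H\to H'$ such that $(\psi w)^\flat=\varphi\,w^\flat$ for all $W\in\mathcal{SH}^{S^1}(k)(n)$ and $w:W\to\Omega^\infty H$.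
\end{itemize}
\end{proposition}

\begin{proof}
(a) The objects $F'$ for which $[\Sigma^aX_+\wedge\mathbb{G}_m^{\wedge n},F']\to[\sigma(\Sigma^aX_+\wedge\mathbb{G}_m^{\wedge n}),\sigma F']_{\mathbb{P}^1}$ is bijective for all $a,X$ form a localizing subcategory: closure under cones is the five lemma, and closure under coproducts holds because the sources are compact in both categories. By assumption it contains all $Y_+\wedge\mathbb{G}_m^{\wedge n}$, hence all of $\mathcal{SH}^{S^1}(k)(n)$. Now fix $F'\in\mathcal{SH}^{S^1}(k)(n)$. The $E'$ for which $[\Sigma^aE',F']\to[\sigma\Sigma^aE',\sigma F']_{\mathbb{P}^1}$ is bijective for all $a$ form a localizing subcategory containing the generators.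

(b) By (a), the essential image of $\sigma|_{\mathcal{SH}^{S^1}(k)(n)}$ is closed under cones; it is closed under coproducts, so it contains $H$. The right adjoint of $\sigma|_{\mathcal{SH}^{S^1}(k)(n)}$ is $f_n\Omega^\infty$. As $H$ is in the image of this fully faithful functor, the counit $\delta:\sigma f_n\Omega^\infty H\to H$ is an isomorphism. It is the adjoint $\kappa^\flat$ of the canonical map $\kappa:f_n\Omega^\infty H\to\Omega^\infty H$. Put
\[
\varphi=(\psi\kappa)^\flat\,\delta^{-1}:H\to H'.
\]
The adjoint of $\Omega^\infty(\varphi)\kappa$ is $\varphi\kappa^\flat=\varphi\delta=(\psi\kappa)^\flat$, so $\Omega^\infty(\varphi)\kappa=\psi\kappa$. Every $w:W\to\Omega^\infty H$ with $W\in\mathcal{SH}^{S^1}(k)(n)$ factors through $\kappa$. Hence $\psi w=\Omega^\infty(\varphi)w$, whose adjoint is $\varphi w^\flat$.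
\end{proof}

By (R1), part (b) applies to $H=\mathbf M\wedge\mathbb{G}_m^{\wedge n}$.

\subsection{Squares that double the weight}

Let $R(X)=R\Gamma_{\acute et}(X;\mathbb{F}_2)$, that is, $R=R\pi_*H\mathbb{F}_2$. This is a sheaf of $E_\infty$-$H\mathbb{F}_2$-algebras on $Sm_k$, and it is the \'etale hypersheafification of the constant presheaf $H\mathbb{F}_2$. So for every \'etale hypersheaf of spectra $\mathcal F$, maps of presheaves $R\to\mathcal F$ are the same as maps $H\mathbb{F}_2\to\mathcal F$ from the constant presheaf, by restriction along the unit $H\mathbb{F}_2\to R$. As $2$ is invertible in $k$, $R$ is $\mathbb{A}^1$-invariant.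

For $q\ge0$ let $R_q=\tau_{\ge-q}R=\tau^{\le q}R\pi_*\mathbb{F}_2$ be the truncation in Nisnevich sheaves of spectra, a sheaf of $H\mathbb{F}_2$-modules. By (R3) there are equivalences, which we fix,
\begin{equation}\label{eq:Rq}
\Omega^\infty(\mathbf M\wedge\mathbb{G}_m^{\wedge q})\simeq\Sigma^qR_q\qquad(q\ge0);
\end{equation}
in particular $R_q\in\mathcal{SH}^{S^1}(k)$. For $j\ge1$ the map $Sq^j:H\mathbb{F}_2\to\Sigma^jH\mathbb{F}_2$ of constant presheaves induces $Sq^j:R\to\Sigma^jR$ by \'etale hypersheafification. For which $q$ does its restriction to $R_n$ lift to $\Sigma^jR_q$? The construction of $Sq^j$ via (R4) uses only $x\otimes x$ and hence suggests $q=2n$, independently of $j$.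

\begin{lemma}\label{lem:double}
For $n\ge0$ and $j\ge1$ there is $\psi_j:R_n\to\Sigma^jR_{2n}$ in $\mathcal{SH}^{S^1}(k)$ whose composite with $\Sigma^jR_{2n}\to\Sigma^jR$ equals $R_n\to R\xrightarrow{Sq^j}\Sigma^jR$.
\end{lemma}

\begin{proof}
\emph{Construction.} Work in Nisnevich sheaves of spectra. The multiplication $R\otimes R\to R$ is a $C_2$-equivariant map, for the swap on the source and the trivial action on the target. Checking on stalks, the tensor product of two objects of $\tau_{\ge-n}$ is in $\tau_{\ge-2n}$. Since $\tau_{\ge-2n}$ is right adjoint to an inclusion, $R_n\otimes R_n\to R\otimes R\to R$ factors uniquely, as a $C_2$-equivariant map, through $R_{2n}\to R$ with trivial action on $R_{2n}$. Define $\psi_j$, on sections over each $X\in Sm_k$, as the composite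
\[
R_n\xrightarrow{\Delta}(R_n\otimes R_n)^{tC_2}\to R_{2n}^{tC_2}\to\Sigma(R_{2n})_{hC_2}=\Sigma R_{2n}\otimes_{H\mathbb{F}_2}(H\mathbb{F}_2\otimes BC_{2+})\to\Sigma^jR_{2n}.
\]
Here tensor products, Tate constructions and orbits are formed on sections, and the second map uses the map from the presheaf tensor product to the sheaf tensor product. The identification of the orbits uses that the action on $R_{2n}$ is trivial. The last map is induced by the $H\mathbb{F}_2$-linear map $H\mathbb{F}_2\otimes BC_{2+}\to\Sigma^{j-1}H\mathbb{F}_2$ given by the generator of $H^{j-1}(BC_2;\mathbb{F}_2)$. The intermediate terms need not be sheaves, but $\psi_j$ is a map of presheaves between objects of $\mathcal{SH}^{S^1}(k)$, hence a morphism there.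

\emph{Comparison with $R$.} The same recipe with $R$ in place of both $R_n$ and $R_{2n}$ gives $\psi_j^R:R\to\Sigma^jR$. All steps are natural (the last because $R_{2n}\to R$ is $H\mathbb{F}_2$-linear), so $R_n\xrightarrow{\psi_j}\Sigma^jR_{2n}\to\Sigma^jR$ equals $R_n\to R\xrightarrow{\psi_j^R}\Sigma^jR$.

\emph{$\psi_j^R=Sq^j$.} As $\Sigma^jR$ is an \'etale hypersheaf, it suffices to compare restrictions along the unit $H\mathbb{F}_2\to R$. The recipe is natural in $E_\infty$-$H\mathbb{F}_2$-algebras, so the restriction of $\psi_j^R$ is $H\mathbb{F}_2\xrightarrow{S_j}\Sigma^jH\mathbb{F}_2\to\Sigma^jR$, where $S_j$ is the same construction for $H\mathbb{F}_2$: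
\[
S_j:H\mathbb{F}_2\xrightarrow{\text{Frobenius}}H\mathbb{F}_2^{tC_2}\xrightarrow{\ \partial_j\ }\Sigma^jH\mathbb{F}_2,\qquad\partial_j:H\mathbb{F}_2^{tC_2}\to\Sigma(H\mathbb{F}_2)_{hC_2}\to\Sigma^jH\mathbb{F}_2 .
\]
The map $\partial_j$ is $H\mathbb{F}_2$-linear, hence determined by its effect on $\pi_j$. In the exact sequence
\[
\pi_j(H\mathbb{F}_2^{hC_2})\to\pi_j(H\mathbb{F}_2^{tC_2})\to H_{j-1}(C_2;\mathbb{F}_2)\xrightarrow{\text{norm}}\pi_{j-1}(H\mathbb{F}_2^{hC_2})
\]
we have $\pi_a(H\mathbb{F}_2^{hC_2})=H^{-a}(C_2;\mathbb{F}_2)$. The first term vanishes since $j\ge1$. The last term vanishes for $j\ge2$, and for $j=1$ the norm $H_0\to H^0$ is multiplication by $2=0$. So the middle map is an isomorphism, and the generator of $H^{j-1}(BC_2;\mathbb{F}_2)$ maps $H_{j-1}(C_2;\mathbb{F}_2)$ isomorphically to $\mathbb{F}_2$. Hence $\partial_j$ is an isomorphism on $\pi_j$, i.e.\ it is the projection to the $j$-th factor of $\prod_i\Sigma^iH\mathbb{F}_2$. By (R4), $S_j=Sq^j$.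
\end{proof}

\subsection{The test class}

Fix $n\ge1$ and a power $m$ of $2$ with $m>n$. Let
\[
P=\mathrm{fib}\Big(H\mathbb{F}_2\xrightarrow{(Sq^j)}\prod_{0<j<2m}\Sigma^jH\mathbb{F}_2\Big)\in\mathcal{SH},\qquad y:P\to H\mathbb{F}_2 .
\]
\begin{itemize}
\item[(T1)] $\eta y=0$ for every $\eta\in\mathcal A^a_{\mathrm{top}}$ with $0<a<2m$. Indeed $\mathcal A^a_{\mathrm{top}}=\sum_{0<j\le a}\mathcal A^{a-j}_{\mathrm{top}}Sq^j$, and $Sq^jy=0$ for $0<j<2m$.
\item[(T2)] $Sq^{2m}y\ne0$. By the long exact sequence the kernel of $y^*:\mathcal A^{2m}_{\mathrm{top}}\to H^{2m}(P;\mathbb{F}_2)$ is $\sum_{0<j<2m}\mathcal A^{2m-j}_{\mathrm{top}}Sq^j$. It consists of decomposable elements, and $Sq^{2m}$ is indecomposable because $2m$ is a power of $2$.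
\end{itemize}

Next we transport $y$ to weight $n$. Let $t_a\in H^1_{\acute et}(\mathbb{G}_m^n;\mathbb{F}_2)$ ($1\le a\le n$) be the Kummer classes of the coordinates. The product $t_1\cdots t_n$ restricts to $0$ where some coordinate equals $1$, so by the stable splitting of $(\mathbb{G}_m^n)_+$ it defines $\theta\in[\mathbb{G}_m^{\wedge n},\Sigma^nR]$. The cofiber $\tau_{<-n}R$ of $R_n\to R$ has no cohomology in degrees $\le n$, so $\theta$ lifts uniquely to $\tilde\theta\in[\mathbb{G}_m^{\wedge n},\Sigma^nR_n]$. Put
\[
w_0:c(H\mathbb{F}_2)\wedge\mathbb{G}_m^{\wedge n}\xrightarrow{\mathrm{id}\wedge\tilde\theta}c(H\mathbb{F}_2)\wedge\Sigma^nR_n\to\Sigma^nR_n,\qquad w=w_0\circ(c(y)\wedge\mathrm{id}),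
\]
the second arrow being the $H\mathbb{F}_2$-module structure. More generally, for $K\in\mathcal{SH}$, $f\in[K,\Sigma^aH\mathbb{F}_2]$ and $z\in[\mathbb{G}_m^{\wedge n},\Sigma^bR]$ let $f\cdot z\in[c(K)\wedge\mathbb{G}_m^{\wedge n},\Sigma^{a+b}R]$ be the product. Under \eqref{eq:const} it is the composite of $f$ with the $H\mathbb{F}_2$-linear map $\Sigma^aH\mathbb{F}_2\to\Sigma^{a+b}\mathrm{map}(\mathbb{G}_m^{\wedge n},R)$ classified by $z$. So the image of $w$ under $\Sigma^nR_n\to\Sigma^nR$ is $y\cdot\theta$.

\begin{lemma}\label{lem:nonzero}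
$(\Sigma^n\psi_{2m})\circ w\ne0$ in $[c(P)\wedge\mathbb{G}_m^{\wedge n},\Sigma^{n+2m}R_{2n}]$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:double}, the image in $[c(P)\wedge\mathbb{G}_m^{\wedge n},\Sigma^{n+2m}R]$ is $Sq^{2m}(y\cdot\theta)$. We first justify the Cartan formula
\[
Sq^{2m}(y\cdot\theta)=\sum_{a+b=2m}Sq^a(y)\cdot Sq^b(\theta)\qquad(a,b\ge0).
\]
Its two sides come from two maps of presheaves $H\mathbb{F}_2\otimes R\to\Sigma^{2m}R$, namely the multiplication followed by $Sq^{2m}$, and the sum of the $Sq^a\otimes Sq^b$ followed by the multiplication. The map $H\mathbb{F}_2\otimes H\mathbb{F}_2\to H\mathbb{F}_2\otimes R$ is an equivalence on \'etale stalks, and $\Sigma^{2m}R$ is an \'etale hypersheaf; so it suffices that the two maps agree on $H\mathbb{F}_2\otimes H\mathbb{F}_2$, where this is the topological Cartan formula.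

It remains to detect the term with $b=0$. Base change to $\bar k$ makes the other terms vanish: take the filtered colimit, over the finite subextensions $k'$ of $\bar k/k$ (separable, as $k$ is perfect, so $\operatorname{Spec}k'\in Sm_k$), of the spectra $\mathrm{map}(\operatorname{Spec}(k')_+\wedge\mathbb{G}_m^{\wedge n},R)$. By continuity of \'etale cohomology the colimit is the $H\mathbb{F}_2$-module $\bar B$ of reduced \'etale cochains of $(\mathbb{G}_{m,\bar k})^{\wedge n}$. By K\"unneth its cohomology is $\mathbb{F}_2$ in degree $n$, generated by $\theta$. So $\theta$ induces $H\mathbb{F}_2\simeq\Sigma^n\bar B$, and $Sq^b\theta\mapsto0$ for $b>0$. Hence the image of $Sq^{2m}(y\cdot\theta)$ in $[P,\Sigma^{n+2m}\bar B]\cong[P,\Sigma^{2m}H\mathbb{F}_2]$ is $Sq^{2m}y$, which is nonzero by (T2).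
\end{proof}

On the $\mathbb{P}^1$-stable side, let $\mathbf 1$ be the sphere in $\mathcal{SH}(k)$. By (R3), $\mathrm{map}(\mathbf 1,\mathbf M)$ has homotopy $H^{-*,0}(k)$, which is $\mathbb{F}_2$ in degree $0$; so it is $H\mathbb{F}_2$, and by \eqref{eq:const}
\[
[\sigma c(H\mathbb{F}_2),\mathbf M]_{\mathbb{P}^1}=[H\mathbb{F}_2,H\mathbb{F}_2]=\{0,u_0\}.
\]
Put $y'=u_0\circ\sigma c(y)\in H^{0,0}(\sigma c(P))$.

\begin{lemma}\label{lem:zero}
Every $\varphi'\in\mathcal A^{2m,n}$ satisfies $\varphi'y'=0$.
\end{lemma}

\begin{proof}
\emph{Claim: $Sq^iy'=0$ for $0<i<2m$.} Put $v=\lfloor i/2\rfloor$, so $Sq^i$ has bidegree $(i,v)$. By \eqref{eq:const}, $Sq^iu_0$ corresponds to a map $h:H\mathbb{F}_2\to\mathcal D$ with $\mathcal D=\mathrm{map}(\mathbf 1,\Sigma^{i,v}\mathbf M)$, and $Sq^iy'$ corresponds to $hy$. The spectrum $\mathcal D$ is a module over $\mathrm{map}(\mathbf 1,\mathbf M)=H\mathbb{F}_2$, with $\pi_a\mathcal D=H^{i-a,v}(k)$. By (R3) this vanishes unless $0\le i-a\le v$, i.e.\ unless $i-v\le a\le i$; and $1\le i-v$, $i<2m$. So $\mathcal D$ is a finite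 sum of spectra $\Sigma^aHV$ with $0<a<2m$ and $V$ an $\mathbb{F}_2$-vector space. Embed $V$ as a direct summand of a product of copies of $\mathbb{F}_2$; then $[P,\Sigma^aHV]$ injects into a product of groups $[P,\Sigma^aH\mathbb{F}_2]$. The components of $hy$ there lie in $\mathcal A^a_{\mathrm{top}}\circ y$, which is $0$ by (T1).

\emph{The general case.} By (R2) write $\varphi'=\sum a_ISq^I$ with $a_I\in H^{p,q}(k)$ and $(p,q)+(\deg I,\operatorname{wt}I)=(2m,n)$, where $(\deg I,\operatorname{wt}I)$ is the bidegree of $Sq^I$. By (R3) only terms with $0\le p\le q$ matter; in particular $\deg I\le2m$.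
\begin{itemize}
\item $I=\emptyset$ does not occur, since $H^{2m,n}(k)=0$ as $2m>n$.
\item $I=(2m)$ does not occur, since its weight is $m>n$ and hence $q<0$.
\item For every other $I=(i_1,\dots,i_r)$ the last entry satisfies $0<i_r<2m$: if $r=1$, then $i_1=\deg I\le2m$ and $i_1\ne2m$; if $r\ge2$, then $i_r\le i_1/2\le m$. So $Sq^Iy'=0$ by the claim.\qedhere
\end{itemize}
\end{proof}

The condition $m>n$ is essential in the second item: for $m\le n$, the nonzero element $a$ of $H^{0,n-m}(k)=\mathbb{F}_2$ gives a term $a\,Sq^{2m}$ of bidegree $(2m,n)$.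

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thmB}]
Suppose the stabilization map at stage $n$ is bijective for all $E=\Sigma^aX_+$, $F=Y_+$. Let
\[
H=\mathbf M\wedge\mathbb{G}_m^{\wedge n}=\Sigma^{n,n}\mathbf M,\qquad H'=\Sigma^{2m-n}\mathbf M\wedge\mathbb{G}_m^{\wedge2n}=\Sigma^{2m+n,2n}\mathbf M .
\]
By \eqref{eq:Rq}, $\Omega^\infty H\simeq\Sigma^nR_n$ and $\Omega^\infty H'\simeq\Sigma^{2m-n}\Sigma^{2n}R_{2n}=\Sigma^{n+2m}R_{2n}$. Apply Proposition~\ref{prop:lift}(b) to $\psi=\Sigma^n\psi_{2m}$, with $\psi_{2m}$ from Lemma~\ref{lem:double}. We get $\varphi:\Sigma^{n,n}\mathbf M\to\Sigma^{2m+n,2n}\mathbf M$. As $\mathbb{G}_m$ is invertible, $\varphi$ is the $\mathbb{G}_m^{\wedge n}$-suspension of some $\varphi'\in\mathcal A^{2m,n}$.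

The object $c(P)$ lies in the localizing subcategory generated by $S^0$, so $W=c(P)\wedge\mathbb{G}_m^{\wedge n}$ lies in $\mathcal{SH}^{S^1}(k)(n)$, and $w:W\to\Sigma^nR_n\simeq\Omega^\infty H$ satisfies $(\psi w)^\flat=\varphi w^\flat$. The adjoint $w_0^\flat$ lies in
\[
[\sigma c(H\mathbb{F}_2)\wedge\mathbb{G}_m^{\wedge n},\mathbf M\wedge\mathbb{G}_m^{\wedge n}]_{\mathbb{P}^1}\cong[\sigma c(H\mathbb{F}_2),\mathbf M]_{\mathbb{P}^1}=\{0,u_0\}.
\]
Hence $w^\flat$ is the $\mathbb{G}_m^{\wedge n}$-suspension of $0$ or of $y'$, and $\varphi w^\flat$ is the suspension of $0$ or of $\varphi'y'$. By Lemma~\ref{lem:zero}, $\varphi w^\flat=0$. So $\psi w=0$, which contradicts Lemma~\ref{lem:nonzero}.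
\end{proof}

\section{Finite suspensions}\label{secC}

If some finite suspension map were always bijective, then so would be all maps in a colimit system that computes morphisms in $\mathcal{SH}(k)$, and Theorem~\ref{thmB} would be violated. Here is the argument in detail.

\begin{proof}[Proof of Theorem~\ref{thmC}]
Let $e=j-i\ge1$ and suppose that smashing with $\mathbb{G}_m^{\wedge e}$ is bijective from stage $i$ to stage $j$ for all $E=\Sigma^aX_+$, $F=Y_+$. This map is natural and additive in $E$ and $F$, so it is also bijective when $E$ and $F$ are direct summands of such objects. In particular we may replace $E,F$ by $E\wedge\mathbb{G}_m^{\wedge le}$, $F\wedge\mathbb{G}_m^{\wedge le}$ for $l\ge0$, because $\mathbb{G}_m^{\wedge le}$ is a summand of $(\mathbb{G}_m^{le})_+$. Hence all transition maps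
\[
[E\wedge\mathbb{G}_m^{\wedge(i+le)},F\wedge\mathbb{G}_m^{\wedge(i+le)}]\to[E\wedge\mathbb{G}_m^{\wedge(i+(l+1)e)},F\wedge\mathbb{G}_m^{\wedge(i+(l+1)e)}]
\]
are bijective.

For compact $E$ the colimit over $l$ of these groups is $[\sigma E,\sigma F]_{\mathbb{P}^1}$, via the stabilization maps. This is the standard description of $\mathcal{SH}(k)=\mathcal{SH}^{S^1}(k)[\mathbb{G}_m^{-1}]$, see e.g.\ \cite[Cor.~2.22]{Robalo}. It requires $\mathbb{G}_m$ to be a symmetric object, i.e.\ the cyclic permutation of $\mathbb{G}_m^{\wedge3}$ to be the identity. To verify this, note that the cyclic permutation of $(\mathbb{P}^1)^{\wedge3}\simeq\mathbb{A}^3/(\mathbb{A}^3\smallsetminus0)$ is given by a matrix in $SL_3(k)$, hence is the identity by \eqref{eq:elem}. Under $(\mathbb{P}^1)^{\wedge3}\simeq(S^1)^{\wedge3}\wedge\mathbb{G}_m^{\wedge3}$ it is the smash product of the cyclic permutations of the two factors. That of $(S^1)^{\wedge3}$ is the identity, being an even permutation; as $S^1$ is invertible, that of $\mathbb{G}_m^{\wedge3}$ is the identity in $\mathcal{SH}^{S^1}(k)$.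

So the stabilization map at stage $i$ is bijective for all $E=\Sigma^aX_+$, $F=Y_+$. If $i\ge1$, this contradicts Theorem~\ref{thmB} with $n=i$. If $i=0$, then Proposition~\ref{prop:lift}(a) with $n=0$ shows that $\sigma$ is fully faithful on all of $\mathcal{SH}^{S^1}(k)$, since the $\Sigma^aX_+$ generate. In particular the stabilization map at stage $1$ is bijective for all $E$ and $F$, again contradicting Theorem~\ref{thmB}.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Problem}
\emph{On the motivic $\pi0$ of the sphere spectrum},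
\url{https://github.com/JackyWangMislantiaJnirvana/YifeiZhu.github.io}.

\bibitem{Hoyois}
Hoyois,
\emph{From algebraic cobordism to motivic cohomology}.

\bibitem{HKO}
Hoyois, Kelly and {\O}stv{\ae}r,
\emph{The motivic Steenrod algebra in positive characteristic}.

\bibitem{Levine}
Levine,
\emph{The homotopy coniveau tower},
J. Topology, 2008.

\bibitem{NS}
Nikolaus and Scholze,
\emph{On topological cyclic homology}.

\bibitem{Robalo}
Robalo,
\emph{K-theory and the bridge from motives to noncommutative motives}.

\bibitem{Voevodsky}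
Voevodsky,
\emph{Motivic Eilenberg--MacLane spaces}.

\end{thebibliography}

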